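# Preparing definable functions over a quasianalytic class

## 1. One variable: a power times a unit

For $n\ge 0$ and $r=(r_1,\dots,r_n)\in(0,\infty)^n$ write $B_r=[-r_1,r_1]\times\cdots\times[-r_n,r_n]$. For every $n$ and $r$ we are given a ring $\mathcal F_{n,r}$ of real valued $C^\infty$ functions, each defined on some open neighborhood of $B_r$ (so: germs along $B_r$). The family $\mathcal F=(\mathcal F_{n,r})$ is subject to four assumptions.

* (i) $\mathcal F$ contains all polynomials (restricted to the boxes). It is closed under restriction to smaller boxes, composition, permutation and rescaling of variables, and inverses of units, where a unit is a function with no zero on the relevant box.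
* (ii) If $f\in\mathcal F_{n,r}$ vanishes on $\{x_i=0\}$, then $f/x_i\in\mathcal F_{n,r}$.
* (iii) If $f(x,y)\in\mathcal F_{n+1,r}$, $f(0,0)=0$ and $\partial f/\partial y(0,0)\ne0$, then the function $y=\varphi(x)$ with $\varphi(0)=0$ and $f(x,\varphi(x))=0$ near $0$ belongs to $\mathcal F_{n,s}$ for some $s$.
* (iv) (Quasianalyticity.) The Taylor map $\mathcal F_{n,r}\to\mathbb R[[x_1,\dots,x_n]]$, $f\mapsto\hat f$ (Taylor series at $0$), is injective for all $n,r$.

Quasianalytic Denjoy–Carleman classes are examples. So are the $C^\infty$ functions on boxes that extend to definable $C^\infty$ functions on neighborhoods of the box, for a fixed polynomially bounded o-minimal expansion of the real field. Note what is absent from the list: closure under Weierstrass preparation.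

We regard elements of $\mathcal F_{n,r}$ as functions on $B_r$. Under (iv) this loses nothing, since a germ vanishing on $B_r$ has zero Taylor series at $0$. "Closed under composition" means: if $g\in\mathcal F_{m,s}$, $f_1,\dots,f_m\in\mathcal F_{n,r}$ and $(f_1,\dots,f_m)(B_r)\subseteq B_s$, then $g(f_1,\dots,f_m)\in\mathcal F_{n,r}$. The norm $|\cdot|$ on $\mathbb R^m$ is the sup norm. In expressions such as $\alpha^{i/N}$ with $\alpha\ge0$, the exponent $0$ gives the value $1$.

**Proposition 1.1.** Let $f\in\mathcal F_{1,r}$ be not identically zero. Then $[-r,r]$ has a finite partition into points and open intervals such that on each of the intervals $C$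
$$f(y)=|y-\theta|^{q}\,\varphi\big(|y-\theta|^{p}\big),$$
with $\theta\in\mathbb R\setminus C$, $q\in\mathbb Q_{\ge0}$, $p\in\{\tfrac12,1\}$, and $\varphi\in\mathcal F_{1,s}$ without zero on $[-s,s]$, where $|y-\theta|^p\le s$ on $C$.

**Proof.** *No interior point is flat.* Call $c\in(-r,r)$ flat if all derivatives of $f$ vanish at $c$. The set of flat points is closed in $(-r,r)$. It is open: for small $s$ the function $t\mapsto f(c+t)$ is in $\mathcal F_{1,s}$ (a composition), and if its Taylor series is $0$, it vanishes on $[-s,s]$ by (iv). If there were a flat point, then $f=0$ on $(-r,r)$ and on $[-r,r]$ by continuity, which we excluded.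

*Interior points.* Let $c\in(-r,r)$ and let $k$ be the order of $f(c+t)$ at $t=0$. Dividing $k$ times by $t$, using (ii), we get $f(c+t)=t^k\varphi(t)$ with $\varphi\in\mathcal F_{1,s}$ and $\varphi(0)\neq0$. Shrink $s$ so that $\varphi$ has no zero on $[-s,s]$. On $(c,c+s]$ this reads $f=|y-c|^k\varphi(|y-c|)$. On $[c-s,c)$ it reads $f=|y-c|^k\cdot(-1)^k\varphi(-|y-c|)$.

*End points.* At $c=r$ we may not translate: $t\mapsto r+t$ does not map a box around $0$ into $[-r,r]$, so $f(r+t)$ is not known to be in the system. But $t\mapsto r-t^2$ does, if $s^2\le 2r$. So $g(t)=f(r-t^2)\in\mathcal F_{1,s}$. If $\hat g=0$, then $g=0$ by (iv), so $f=0$ on $[r-s^2,r]$ and there would be flat interior points. Hence $g=t^k\varphi(t)$ with $\varphi(0)\ne0$. After shrinking $s$, we have $f(y)=|y-r|^{k/2}\varphi(|y-r|^{1/2})$ for $r-s^2\le y<r$. The point $-r$ is treated in the same way with $-(r-t^2)$.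

*Compactness.* Finitely many of the neighborhoods of the points $c$ just found cover $[-r,r]$, in the sense that their relative interiors do. Cut at their centers and end points. Each remaining open interval lies in one half-neighborhood. $\square$

So in one variable the whole content is: finite order at each point, then compactness. What changes if $f$ depends on parameters $x$ as well, and if $f$ is not an element of $\mathcal F$ but any function that can be defined from $\mathcal F$?

## 2. The Lion–Rolin form with parameters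

For $f\in\mathcal F_{n,r}$ let $\tilde f:\mathbb R^n\to\mathbb R$ be $f$ on $B_r$ and $0$ off $B_r$. Let $\mathbb R_{\mathcal F}$ be the expansion of the real ordered field by all $\tilde f$, and $\mathbb R^{\mathbb Q}_{\mathcal F}$ its expansion by the power functions $x\mapsto x^q$ on $(0,\infty)$, $q\in\mathbb Q$. "Definable" means definable with parameters in $\mathbb R^{\mathbb Q}_{\mathcal F}$.

**Definition (cells).** A cell in $\mathbb R$ is a point or an open interval $(c,d)$, $-\infty\le c<d\le+\infty$. If $D\subseteq\mathbb R^n$ is a definable cell, a cell in $\mathbb R^{n+1}$ over $D$ is either a graph $\{(x,g(x)):x\in D\}$ or a band $\{(x,y):x\in D,\ g_1(x)<y<g_2(x)\}$. Here $g$ is continuous and definable on $D$, and each $g_i$ is continuous definable on $D$ or identically $\pm\infty$, with $g_1<g_2$.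

**Definition (preparation theorem).** $\mathbb R^{\mathbb Q}_{\mathcal F}$ *has a preparation theorem* if for every definable $f:\mathbb R^{n+1}\to\mathbb R$, written $f(x,y)$ with $x\in\mathbb R^n$, $y\in\mathbb R$, there is a finite partition of $\mathbb R^{n+1}$ into definable cells such that on each cell $C$ either $f\equiv0$ or
$$f(x,y)=a(x)\,|y-\theta(x)|^{q}\,u(x,y),\qquad u=\varphi\big(b_1(x)|y-\theta(x)|^{q_1},\dots,b_M(x)|y-\theta(x)|^{q_M}\big), \tag{1}$$
where $q,q_j\in\mathbb Q$; $a,\theta,b_j$ are definable functions of $x$; the graph of $\theta$ is disjoint from $C$; the map $(x,y)\mapsto(b_j(x)|y-\theta(x)|^{q_j})_j$ sends $C$ into a box $B_s$; and $\varphi\in\mathcal F_{M,s}$ has no zero on $B_s$.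

If $\mathcal F$ is a Weierstrass system, that is, a system of real analytic functions satisfying (i)–(iii) and closed under Weierstrass preparation, then $\mathbb R^{\mathbb Q}_{\mathcal F}$ is known to have a preparation theorem. The question, taken from the paper "A Preparation Theorem For Weierstrass Systems", is whether (i)–(iv) suffice.

**Theorem 1.** For every $\mathcal F$ satisfying (i)–(iv), $\mathbb R^{\mathbb Q}_{\mathcal F}$ has a preparation theorem.

Let $L$ be the language with all real constants, $<,+,-,\cdot$, all $\tilde f$, the inverse ($0^{-1}:=0$), and the powers $x\mapsto x^q$, $q\in\mathbb Q$ ($:=0$ for $x\le0$). The $L$-definable sets are exactly the definable sets.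

**Theorem 2.** Assume (i)–(iv).

(a) $\mathbb R^{\mathbb Q}_{\mathcal F}$ admits quantifier elimination in $L$, is o-minimal and polynomially bounded, and every definable function is piecewise given by finitely many $L$-terms.

(b) Let $f_1,\dots,f_k:\mathbb R^{n+1}\to\mathbb R$ be definable and $\eta>0$. There is a finite partition of $\mathbb R^{n+1}$ into definable cells such that each cell $C$ is either a graph over its base, or a band for which there are (all depending on $C$): one definable $\theta$ with graph disjoint from $C$; $N\ge1$, $m\ge0$; definable $\alpha,d\ge0$ and $X=(X_1,\dots,X_m)$, functions of $x$; and a box $B_s\subseteq\mathbb R^{m+2}$, such that with $y_*=|y-\theta(x)|$ the map $(X,(\alpha y_*)^{1/N},(d/y_*)^{1/N})$ sends $C$ into $B_s$ and, for every $i$, $f_i\equiv0$ on $C$ or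
$$f_i=a_i(x)\,y_*^{q_i}\,\varphi_i\big(X(x),(\alpha(x)y_*)^{1/N},(d(x)/y_*)^{1/N}\big),\quad \varphi_i\in\mathcal F_{m+2,s},\ |\varphi_i-1|<\eta\text{ on }B_s, \tag{2}$$
with $a_i$ definable and $q_i\in\mathbb Q$.

**Theorem 3.** If $\mathcal F$ satisfies (i)–(iii), then $\mathbb R^{\mathbb Q}_{\mathcal F}$ has a preparation theorem if and only if (iv) holds (elements of $\mathcal F_{n,r}$ being regarded as functions on $B_r$).

The "if" in Theorem 3 is Theorem 1. The "only if" is a one-variable argument, and we do it now.

**Proof of "only if" in Theorem 3.** Assume (i)–(iii) and the preparation theorem. Let $f\in\mathcal F_{n,r}$ with $\hat f=0$. Let $x\in\operatorname{int}B_r$ and $h(s)=f(sx)$, so $h\in\mathcal F_{1,1}$. Put $S=\{s\in[0,1):h^{(k)}(s)=0\text{ for all }k\}$. This set is closed in $[0,1)$ and contains $0$. We show that it is open in $[0,1)$.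

Let $s_0\in S$ and $h_0(y)=h(s_0+y)\in\mathcal F_{1,\delta}$ with $\delta$ small. Apply the preparation theorem with $n=0$ to $\tilde h_0$. Some cell contains an interval $(0,\eta)$ with $0<\eta<\min(\delta,1)$. On it $h_0\equiv0$, or $h_0=a|y-\theta|^q\varphi(\dots)$ with a constant $a$, $\theta\notin(0,\eta)$, and $|\varphi|\ge\kappa>0$ because $\varphi$ is continuous without zero on a compact box. Suppose $a\ne0$ in the second case. Then for small $y>0$ we have $|h_0(y)|\ge\kappa|a||y-\theta|^q\ge\kappa'y^{|q|}$ with some $\kappa'>0$: if $\theta=0$ use $y^q\ge y^{|q|}$ for $0<y<1$; if $\theta\ne0$, $|y-\theta|^q$ is bounded below by a positive constant near $0$. This contradicts the vanishing of all derivatives of $h_0$ at $0$, which gives $h_0(y)=O(y^k)$ for all $k$. So $h_0=0$ on $(0,\eta)$, and in the same way on some $(-\eta,0)$. Hence $S$ is open in $[0,1)$.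

So $S=[0,1)$, $h=0$ on $[0,1)$, and $f(x)=h(1)=0$ by continuity. Thus $f=0$ on $\operatorname{int}B_r$, hence on $B_r$. This is (iv). $\square$

From now on (i)–(iv) are assumed. Two examples by hand show what parameters do.

**Example 2.1.** Let $f(x,y)=y^2-x$. At $x=0$ the order in $y$ is $2$; for $x>0$ there are two zeros of order $1$. For $x=0$, $f=y^2$. For $x\neq0$ and $|y|\ge2|x|^{1/2}$ we have $f=|y|^2(1-x|y|^{-2})$ with $|x|\,|y|^{-2}\le\frac14$: this is (1) with $\theta=0$. For $|y|\le2|x|^{1/2}$ put $y=|x|^{1/2}\tau$, $|\tau|\le2$. If $x<0$, then $f=|x|(\tau^2+1)$, and with $\theta=-3|x|^{1/2}$ we have $\tau=v-3$, $v=|x|^{-1/2}|y-\theta|\in[1,5]$, so $f=|x|\,\big((v-3)^2+1\big)$. If $x>0$, then $f=x(\tau^2-1)$. Near $\tau=1$ we take $\theta=x^{1/2}$, $v=x^{-1/2}|y-\theta|$, $\tau-1=\pm v$, so $f=\pm x^{1/2}|y-\theta|\,(2\pm v)$, a correct form for $v\le1$. Near $\tau=-1$ one argues in the same way, and near the remaining $\tau$ there is no zero. So at the scale $|x|^{1/2}$ we are back to a one-variable problem in $\tau$ on a compact set.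

**Example 2.2.** Let $f=y-x/y$ on $x,y>0$, in the region where $V=y$ and $W=x/y$ are both small. For $y\ge2x^{1/2}$, $f=y(1-xy^{-2})$. For $y\le\frac12x^{1/2}$, $f=-xy^{-1}(1-x^{-1}y^2)$. In between put $\tau=y/x^{1/2}\in[\frac12,2]$; then $f=x^{1/2}(\tau-\tau^{-1})$, again a one-variable problem in $\tau$. In the first two regions one term dominates. Note that $x/\varepsilon\le y\le\varepsilon$ is a region whose ratio of end points $\varepsilon^2/x$ is unbounded, so no single rescaling of $y$ makes it compact.

These are the two kinds of region we shall meet: *discs*, where $|y-\theta|/|e(x)|$ is small, and *annuli*, where $\alpha(x)|y-\theta|$ and $d(x)/|y-\theta|$ are both small. On a disc, a first attempt would apply Weierstrass preparation to pass to a polynomial in $y$. We do not have it. Section 6 uses rescaling as in Example 2.1 instead. On annuli the natural attempt breaks down at a more interesting point; we get there in Section 8.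

## 3. Functions of class $\mathcal F$

The purpose of this section is to free ourselves from boxes centered at $0$.

**Definition.** Let $U\subseteq\mathbb R^M$ be open. A function $\Phi:U\to\mathbb R$ is *of class $\mathcal F$* if for each $c\in U$ there is $s$ with $(x\mapsto\Phi(c+x))\in\mathcal F_{M,s}$.

**(F1)** *If $f\in\mathcal F_{M,r}$, then $f$ is of class $\mathcal F$ on $\operatorname{int}B_r$.* Compose with $x\mapsto c+x$ on a small box.

**(F2)** *Class $\mathcal F$ is closed under sums, products, composition, and $1/\Phi$ where $\Phi\ne0$.* For composition, $\Phi_i(c+x)-\Phi_i(c)$ is small on small boxes, so the inner map lands in the required box. For $1/\Phi$ shrink the box until $\Phi$ is a unit.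

**(F3)** *If the Taylor series of a germ $\Phi$ of class $\mathcal F$ at $0$ is divisible by $x^\mu$, then $\Phi=x^\mu\Phi'$ with $\Phi'$ of class $\mathcal F$. Partial derivatives of functions of class $\mathcal F$ are of class $\mathcal F$.* For $x^\mu=x_i$: the function $\Phi|_{x_i=0}$ is $\Phi$ composed with a polynomial map and has zero Taylor series, so it vanishes by (iv), and (ii) applies. Iterate. For derivatives, divide $\Phi(x+te_i)-\Phi(x)$ by $t$ and put $t=0$.

**(F4)** *Implicit functions (in the situation of (iii)) are of class $\mathcal F$. The function $x^q$ is of class $\mathcal F$ on $(0,\infty)$. If $u$ is of class $\mathcal F$ near $0$, $u(0)>0$, $\gamma\ge1$, then the local diffeomorphism replacing $Z_k$ by $Z_ku(Z)^{1/\gamma}$ has an inverse of class $\mathcal F$.* The first claim is (iii) and (F1). For the second solve $(c^{1/N}+y)^N-(c+x)=0$ near $(0,0)$, where the $y$-derivative is nonzero, and take integer powers and inverses. For the third solve $Y_k=Z_ku(Z)^{1/\gamma}$ for $Z_k$; the $Z_k$-derivative at $0$ is $u(0)^{1/\gamma}\ne0$.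

**(F5)** *If $U$ is connected and all derivatives of $\Phi$ vanish at one point of $U$, then $\Phi=0$.* The set of such points is closed, and open by (iv).

**(F6)** *For $\Phi(X,t)$ of class $\mathcal F$ near $0$ and $a\ge0$,*
$$\Phi(X,t)=\sum_{i<a}A_i(X)t^i+t^aU(X,t),\qquad A_i=\tfrac1{i!}\partial_t^i\Phi(X,0),$$
*with $U$ of class $\mathcal F$ near $0$.* The Taylor series of $\Phi-\sum_{i<a}A_it^i$ is divisible by $t^a$; use (F3).

By (iv) the ring of germs of class $\mathcal F$ at $0$ embeds in a power series ring, so it is an integral domain.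

## 4. Quantifier-free sets, centers, prepared functions

We do not know yet that definable sets are tame. So we work with quantifier-free sets, on which everything is explicit, and remove the restriction in Section 10.

**Definition.** A *T-set* is a set defined by a quantifier-free $L$-formula. A *T-function* is a function on a T-set that on each member of a finite partition into T-sets equals an $L$-term. A *T-map* is a tuple of T-functions.

Substituting terms into terms and formulas shows that T-functions are closed under composition and arithmetic. They are also closed under $\max$, $|\cdot|$ (split by signs) and rational powers of positive functions. If $\Phi$ is of class $\mathcal F$ near a compact set $K$ and $v:E\to K$ is a T-map, then $\Phi\circ v$ is a T-function. Indeed, cover $K$ by the interiors of finitely many $c_i+B_{s_i}$ with $f_i=\Phi(c_i+\cdot)\in\mathcal F_{M,s_i}$; where $v\in c_i+B_{s_i}$ we have $\Phi\circ v=\tilde f_i(v-c_i)$.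

**Definition.** A *T-cell* over a T-set $E\subseteq\mathbb R^n$ is the graph of a T-function on $E$, or a *band* $\{(x,y):x\in E,\ g_1(x)<y<g_2(x)\}$, each $g_i$ a T-function or $\pm\infty$, $g_1<g_2$. No continuity is required.

If $h_1,\dots,h_p$ are T-functions on $E$, then sign conditions on the $y-h_i(x)$ cut a T-cell over $E$ into finitely many disjoint T-cells: partition $E$ by the order type of $h_1,\dots,h_p,g_1,g_2$; then each fiber is cut into points and intervals in a fixed order. It follows that finite intersections of T-cells are finite disjoint unions of T-cells. A band has a T-section $x\mapsto s(x)$: one of $\frac{g_1+g_2}2$, $g_1+1$, $g_2-1$, $0$. Every fiber of a band over its base is nonempty. So if a bound on a function of $x$ holds on a band, it holds on the base.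

**Definition.** Let $C$ be a band over $E$. A *center* for $C$ is a T-function $\theta$ on $E$ with $y\ne\theta(x)$ on $C$. We write $y_*=|y-\theta(x)|$. An *elementary function* is $b(x)y_*^q$ with $b$ a T-function on $E$ and $q\in\mathbb Q$.

Fibers of $C$ are intervals, so $\operatorname{sgn}(y-\theta)$ is constant on fibers, equal to $\operatorname{sgn}(s(x)-\theta(x))$. Splitting $E$, we always assume that $\sigma:=\operatorname{sgn}(y-\theta)$ is constant on $C$.

*Comparisons.* Consider a comparison of $b(x)y_*^q$ with a T-function $h(x)$, or of two elementary functions. After splitting $E$ by the signs of the coefficients it either becomes a condition on $x$ or compares $y_*$ with a positive T-function $k(x)$, i.e. $y$ with $\theta+\sigma k$. So finitely many such comparisons cut $C$ into finitely many disjoint T-cells. In particular, if $C$ is covered by finitely many subsets, each described by finitely many such comparisons, then $C$ has a finite partition into T-cells, each contained in a member of the cover. This will be used constantly.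

**Definition.** $\mathcal A_\theta(C)$ is the set of functions $\Phi(v_1,\dots,v_M)$ on $C$ where the $v_j$ are bounded elementary functions and $\Phi$ is of class $\mathcal F$ on a neighborhood of the compact set $\overline{v(C)}$.

For instance, in Example 2.1 with $x>0$, $|y|\ge 2x^{1/2}$, center $0$, the function $1-x|y|^{-2}$ is in $\mathcal A_0$. Elements of $\mathcal A_\theta(C)$ are bounded T-functions, continuous in $y$ on each fiber.

**(A1)** *If $g_1,\dots,g_k\in\mathcal A_\theta(C)$ and $\Psi$ is of class $\mathcal F$ on a neighborhood of $\overline{(g_1,\dots,g_k)(C)}$, then $\Psi(g_1,\dots,g_k)\in\mathcal A_\theta(C)$.* Write $g_i=\Phi_i(v^{(i)})$ and let $v$ be the concatenation of the $v^{(i)}$. By continuity $(\Phi_1,\dots,\Phi_k)$ maps $\overline{v(C)}$ into $\overline{(g_1,\dots,g_k)(C)}$, so $\Psi(\Phi_1,\dots,\Phi_k)$ is of class $\mathcal F$ near $\overline{v(C)}$.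

**Definition.** $f:C\to\mathbb R$ is *$\theta$-prepared* if $f\equiv0$ or $f=a(x)y_*^qu$ with $a$ a zero-free T-function, $q\in\mathbb Q$, $u\in\mathcal A_\theta(C)$, $\inf_C|u|>0$. A T-function on a T-set is *preparable* if the T-set has a finite partition into T-cells, each a graph or a band with a center with respect to which $f$ is prepared.

A prepared function is, on each fiber, zero or of constant sign, namely that of $f(x,s(x))$, because $u$ is continuous in $y$ without zeros. Being prepared persists on sub-bands. A function that is preparable on each member of a finite partition into T-cells is preparable. A T-function of $x$ alone is prepared for any center, after splitting $E$ according to whether it is zero.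

**Lemma 4.1 (changing centers).** Let $\theta_1,\dots,\theta_k$ be centers for the band $C$. Then $C$ has a finite partition into T-cells, each a graph or a band $C'$ with a center $\theta'$ such that every $|y-\theta_i|$ is $\theta'$-prepared. Moreover $\mathcal A_{\theta_i}(C)|_{C'}\subseteq\mathcal A_{\theta'}(C')$, and $\theta_i$-prepared functions are $\theta'$-prepared on $C'$. Consequently finitely many preparable functions on a T-set are simultaneously prepared, with common centers, on the bands of a finite partition into T-cells.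

**Proof.**

**Step 1: if $y_i=|y-\theta_i|$ is $\theta'$-prepared, everything transfers.** Let $y_{**}=|y-\theta'|$ and $y_i=a\,y_{**}^pw$. We may take $a,w>0$: replace $a$ by $|a|$ and $w$ by $|w|=(w^2)^{1/2}$, which is in $\mathcal A_{\theta'}$ by (A1). Let $v=b\,y_i^q$ be bounded. Then $v=v'w^q$ with $v'=ba^qy_{**}^{pq}=vw^{-q}$. This $v'$ is elementary for $\theta'$ and bounded, as $w$ is bounded above and below. So $v\in\mathcal A_{\theta'}(C')$, and (A1) gives $\mathcal A_{\theta_i}(C)|_{C'}\subseteq\mathcal A_{\theta'}(C')$. If $f=a'y_i^qu$ is $\theta_i$-prepared, then $f=a'a^q\,y_{**}^{pq}\,(w^qu)$ is $\theta'$-prepared.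

**Step 2: two centers.** By Step 1 it suffices to treat $k=2$ and iterate (merge $\theta_1,\theta_2$ into $\theta'$, then $\theta',\theta_3$, and so on). Where $\theta_1=\theta_2$ there is nothing to do. Elsewhere let $D=|\theta_1-\theta_2|>0$ and cut $C$ as follows.

* Where $y_1\le D/2$: $y_2=D(1\pm y_1/D)$ with a constant sign after splitting, and $1\pm y_1/D\in[\frac12,\frac32]$. Center $\theta_1$.
* Where $y_2\le D/2$: symmetric, center $\theta_2$.
* Where $y_1\ge2D$: $y_2=y_1(1\pm D/y_1)$ and $D/y_1\le\frac12$. Center $\theta_1$.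
* Otherwise $\tau=(y-\theta_1)/(\theta_2-\theta_1)$ satisfies $\frac12<|\tau|<2$ and $|\tau-1|>\frac12$. Take $\theta'=\theta_1-3(\theta_2-\theta_1)$. Then $(y-\theta')/(\theta_2-\theta_1)=\tau+3\in[1,5]$, so $\theta'$ is a center and $v=y_{**}/D=\tau+3$ is a bounded elementary function. We have $y_1=D|v-3|$, $y_2=D|v-4|$. The functions $|v-3|,|v-4|$ are $\ge\frac12$, and they lie in $\mathcal A_{\theta'}$ by (A1), as $|v-3|=((v-3)^2)^{1/2}$.

**Step 3: the last statement.** Take a common refinement of the given partitions. On each band each function has its own center; apply Steps 1 and 2. $\square$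

With Lemma 4.1, *products, inverses and rational powers of preparable functions are preparable*. For products multiply the forms with a common center. For inverses, $u^{-1}\in\mathcal A_\theta$. For powers split $E$ by the sign of $f(x,s(x))$; where $f=ay_*^qu>0$ we have $f^p=|a|^py_*^{pq}(u^2)^{p/2}$.

Now we can name the statement on which all depends.

**Proposition 4.2.** Let $C$ be a band with center $\theta$. Every $g\in\mathcal A_\theta(C)$ is preparable on $C$.

The difficulty is that $g$ may have zeros, and that $\overline{v(C)}$ may contain points where $y_*$ is not controlled by a single scale. Proposition 4.2 is proved in Sections 6–9. Those sections do not use the next one, which shows why Proposition 4.2 is enough.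

## 5. From bounded functions to all terms

**Theorem 5.1.** Every $L$-term $t(x,y)$ is preparable on $\mathbb R^{n+1}$.

**Proof (assuming Proposition 4.2).** Induction on terms.

**Step 1: constants, variables, products, inverses, powers.** For constants, $x_i$ and $y$ use the cells $y<0$, $y=0$, $y>0$ with center $0$ and the base split by $x_i=0$ or $x_i\ne0$. Products, inverses and powers were done above.

**Step 2: sums and differences.** On a band where $t_1,t_2$ are prepared with a common center and nonzero, write $t_i=a_iy_*^{q_i}u_i$. Where $|a_2|y_*^{q_2}\le|a_1|y_*^{q_1}$ we have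
$$t_1+t_2=a_1y_*^{q_1}(u_1+wu_2),\qquad w=(a_2/a_1)y_*^{q_2-q_1},\quad |w|\le1 .$$
The bracket is in $\mathcal A_\theta$, hence preparable by Proposition 4.2, and products of preparable functions are preparable. The other region is symmetric. Differences are the same.

**Step 3: $\tilde f(t_1,\dots,t_m)$ with $f\in\mathcal F_{m,r}$.** As in Proposition 1.1, the boundary of the box needs a square. For $c\in B_r$ put $P_c(s)_i=c_i+s_i$ if $|c_i|<r_i$, and $P_c(s)_i=\pm(r_i-s_i^2)$ if $c_i=\pm r_i$. Choose $\delta_c>0$ with $P_c([-2\delta_c,2\delta_c]^m)\subseteq B_r$. Then $f_c:=f\circ P_c\in\mathcal F_{m,(2\delta_c,\dots,2\delta_c)}$. The set $P_c([-\delta_c,\delta_c]^m)$ contains a neighborhood of $c$ in $B_r$, so the sets for finitely many $c$, say $c\in\Gamma$, cover $B_r$. Put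
$$s_{c,i}=t_i-c_i\ \text{ if }|c_i|<r_i,\qquad s_{c,i}=(r_i\mp t_i)^{1/2}\ \text{ if }c_i=\pm r_i .$$
If $(t_i)\in P_c([-\delta_c,\delta_c]^m)$, then $|s_{c,i}|\le\delta_c$ for all $i$. If $(t_i)\in B_r$, then $t=P_c(s_c)$.

The functions $t_i\pm r_i$, $s_{c,i}$, $s_{c,i}\pm\delta_c$ are preparable by Steps 1 and 2. Prepare them simultaneously. On bands their signs depend only on $x$. So after partitioning bases, on each band one of two things happens. Either $(t_i)\notin B_r$ throughout and $\tilde f(t)=0$; or $(t_i)\in B_r$ throughout and for some $c\in\Gamma$ we have $|s_{c,i}|\le\delta_c$ for all $i$ throughout, so that $\tilde f(t)=f_c(s_{c,1},\dots,s_{c,m})$. Each $s_{c,i}$ is $0$ or $w_iu_i$ with $w_i=a_iy_*^{q_i}$, and $w_i$ is bounded because $s_{c,i}$ is bounded and $\inf|u_i|>0$. So $s_{c,i}\in\mathcal A_\theta$. By (F1), $f_c$ is of class $\mathcal F$ near $[-\delta_c,\delta_c]^m$, so $f_c(s_c)\in\mathcal A_\theta$ by (A1). Apply Proposition 4.2. $\square$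

## 6. Rescaling on a disc

**Definition.** An *$\varepsilon$-disc chart* consists of a T-cell $C$ over $E$, T-functions $\theta,e$ on $E$ with $e\ne0$, and a T-map $X:E\to[-\varepsilon,\varepsilon]^m$, such that $|t|\le\varepsilon$ on $C$, where $t=(y-\theta)/e$. (Here $\theta$ need not be a center.)

For instance, in Example 2.1: $E=(0,\varepsilon]$, $X=x$, $\theta=0$, $e=1$, $C=\{|y|<\varepsilon\}$. After the change of scale: $\theta=x^{1/2}$, $e=x^{1/2}$.

The lemma below is the parametric version of "finite order at a point". Its proof kills the coefficient of $t^{a-1}$, reads off the scale $\delta$ of the zeros, and observes that at scale $\delta$ the order drops.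

**Lemma 6.1.** Let $\Phi(X,t)$ be of class $\mathcal F$ near $0\in\mathbb R^{m+1}$ with $\partial_t^i\Phi(0)=0$ for $i<a$ and $\partial_t^a\Phi(0)\ne0$. There is $\varepsilon>0$ such that $\Phi(X,t)$ is preparable on $C$ for every $\varepsilon$-disc chart.

**Proof.** Induction on $a$, for all $m$ simultaneously. We may assume that $C$ is a band.

**Step 1: $a=0$.** Split off the graph $y=\theta$. On the rest $\theta$ is a center and $t=\pm y_*/|e|$ with constant sign after splitting. So $\Phi(X,t)\in\mathcal A_\theta$, and it is bounded away from $0$ if $\varepsilon$ is small.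

**Step 2: normalize, $a\ge1$.** By (F4) there is $\eta(X)$ of class $\mathcal F$ with $\eta(0)=0$ and $\partial_t^{a-1}\Phi(X,\eta(X))=0$. Put $t'=t-\eta(X)=(y-\theta')/e$ with $\theta'=\theta+\eta(X)e$. By (F6), applied to $\Phi(X,\eta(X)+t')$,
$$\Phi=\sum_{i\le a-2}A_i(X)t'^i+t'^aU(X,t'),\qquad A_i(0)=0,\quad U(0)\ne0. \tag{3}$$
Split off $y=\theta'$, so that $\theta'$ is a center on the remaining bands. Let $\delta(x)=\max_{i\le a-2}|A_i(X(x))|^{1/(a-i)}$ (and $\delta=0$ if $a=1$). Take $\varepsilon$ so small that $|U|\ge|U(0)|/2$. Where $\delta=0$, $\Phi=t'^aU$ is $\theta'$-prepared. From now on $\delta>0$, so $a\ge2$. Let $\Lambda=1+4a/|U(0)|$.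

**Step 3: the outer region $|t'|\ge\Lambda\delta$, where $t'^a$ dominates.** Here $\Phi=t'^a\big(U+\sum_{i\le a-2}A_it'^{i-a}\big)$ and $|A_it'^{i-a}|\le\delta^{a-i}(\Lambda\delta)^{i-a}=\Lambda^{-(a-i)}\le\Lambda^{-1}$. The bracket is in $\mathcal A_{\theta'}$ and has absolute value at least $|U(0)|/2-a/\Lambda\ge|U(0)|/4$. So $\Phi$ is $\theta'$-prepared.

**Step 4: the inner region $|t'|\le\Lambda\delta$, where the order drops.** Put $t'=\delta\tau$ and $\tilde A_i=A_i/\delta^{a-i}$. Then
$$\Phi=\delta^a\Big(\sum_{i\le a-2}\tilde A_i\tau^i+\tau^aU(X,\delta\tau)\Big),$$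
and $(\tilde A,\tau)$ lies in the compact set $S=\{\max_i|\tilde A_i|=1,\ |\tau|\le\Lambda\}$. For $(\tilde A^0,\tau^0)\in S$ consider the germ at $0$, of class $\mathcal F$,
$$\Psi(X,\delta,A',\hat t)=\sum_{i\le a-2}(\tilde A_i^0+A_i')(\tau^0+\hat t)^i+(\tau^0+\hat t)^aU\big(X,\delta(\tau^0+\hat t)\big).$$
Its order in $\hat t$ at $0$ is the order of the polynomial $P(\tau)=\sum_{i\le a-2}\tilde A_i^0\tau^i+U(0)\tau^a$ at $\tau^0$. This order is $<a$. Otherwise $P=U(0)(\tau-\tau^0)^a$; since $P$ has no term $\tau^{a-1}$, $\tau^0=0$; then $\tilde A^0=0$, contradicting $\max_i|\tilde A^0_i|=1$.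

By induction Lemma 6.1 holds for $\Psi$ with some $\varepsilon(\tilde A^0,\tau^0)>0$. Finitely many open boxes around points $(\tilde A^0,\tau^0)$ with these radii cover $S$. As $A_i(0)=0$, for small $\varepsilon$ both $|X|$ and $\delta$ are below all these finitely many radii. Cut the inner region into pieces on which $(\tilde A,\tau)$ stays in one of the boxes. Each piece is a disc chart for $\Psi$, with parameters $(X,\delta,A')$, $A'=\tilde A-\tilde A^0$, and
$$\hat t=\tau-\tau^0=\frac{y-\theta'-\tau^0\delta e}{\delta e}.$$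
The induction hypothesis applies to $\Psi=\delta^{-a}\Phi$, and multiplying by the T-function $\delta^a$ of $x$ keeps it preparable. $\square$

What if $\Phi(0,t)$ has infinite order, i.e. vanishes identically, although $\Phi\ne0$? Example: $\Phi=X_1t+X_2$. A linear change mixing $t$ with $X$ would make $\Phi$ regular, but such a change is not allowed: $t$ must stay an affine function of $y$ with coefficients depending on $x$. We may only substitute in $X$. Where $X_2=X_1(\lambda+Z_2)$ we get $\Phi=X_1(t+\lambda+Z_2)$; where $X_1=Z_1X_2$ we get $\Phi=X_2(Z_1t+1)$. In both cases a function of $x$ splits off and the rest has finite order in $t$. The next section does this in general.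

## 7. Covers by monomial substitutions

**Definition.** Let $\Pi$ be a family of class-$\mathcal F$ maps $\pi$, each defined near $[-r_\pi,r_\pi]^m$ for some fixed $r_\pi>0$, with values in $\mathbb R^m$ and $\pi(0)=0$. $\Pi$ is a *cover of $(\mathbb R^m,0)$* if for every $\rho:\Pi\to(0,\infty)$ with $\rho(\pi)\le r_\pi$ there are a finite $\Pi_0\subseteq\Pi$ and $\varepsilon>0$ such that for every T-set $E$ (in any $\mathbb R^n$) and T-map $X:E\to[-\varepsilon,\varepsilon]^m$ there is a finite partition of $E$ into T-sets $E'$, each with some $\pi\in\Pi_0$ and a T-map $Z:E'\to[-\rho(\pi),\rho(\pi)]^m$ (a *lift*) with $\pi(Z)=X$ on $E'$.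

The point is the order of quantifiers: each $\pi$ may ask for its own small radius $\rho(\pi)$, and compactness still leaves finitely many $\pi$. The number $\varepsilon$ may always be decreased, and it suffices to check the condition for small $\rho$, so the $r_\pi$ may be decreased.

**Composition of covers.** *Let $\Pi$ be a cover and, for each $\pi\in\Pi$, let $\Pi_\pi$ be a cover of $(\mathbb R^m,0)$. Then $\{\pi\circ\varpi:\pi\in\Pi,\varpi\in\Pi_\pi\}$, indexed by pairs, is a cover.* Here $r_{(\pi,\varpi)}\le r_\varpi$ is chosen such that $\varpi$ maps $[-r_{(\pi,\varpi)},r_{(\pi,\varpi)}]^m$ into $(-r_\pi,r_\pi)^m$. Given $\rho$ on pairs, the definition for $\Pi_\pi$ with radii $\rho(\pi,\cdot)$ gives a finite $\Pi_{\pi,0}$ and some $\varepsilon_\pi\le r_\pi$. The definition for $\Pi$ with radii $\rho'(\pi)=\varepsilon_\pi$ gives $\Pi_0$ and $\varepsilon$. Lift first through $\Pi$, then lift the lift through $\Pi_\pi$. Only the finitely many pairs with $\pi\in\Pi_0$, $\varpi\in\Pi_{\pi,0}$ are used.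

**Elementary covers.**

(a) $\{\pi\}$, where $\pi$ is a diffeomorphism germ at $0$ with $\pi(0)=0$ and $\pi,\pi^{-1}$ of class $\mathcal F$. Lift: $Z=\pi^{-1}(X)$.

(b) For $k\ge1$ and an index $i$, the two maps $X_i=\pm Z_i^k$, other coordinates unchanged. Lift: $Z_i=|X_i|^{1/k}\ge0$.

(c) $\{\pi\times\mathrm{id}\}$ for a cover $\{\pi\}$ of $(\mathbb R^{m-1},0)$. Take $\varepsilon$ below the finitely many $\rho(\pi\times\mathrm{id})$ used.

(d) For $i\ne j$: the maps $\pi_\lambda:\ X_i=Z_i,\ X_j=Z_i(\lambda+Z_j)$ for $\lambda\in\mathbb R$, and $\pi_\infty:\ X_i=Z_iZ_j,\ X_j=Z_j$; other coordinates unchanged.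

For (d), let $\rho_\infty=\min(1,\rho(\pi_\infty))$. Where $X_j\ne0$ and $|X_i|\le\rho_\infty|X_j|$ use $\pi_\infty$ with $Z_i=X_i/X_j$. Elsewhere, if $X_i\ne0$, then $X_j/X_i\in[-1/\rho_\infty,1/\rho_\infty]$. This compact interval is covered by finitely many $(\lambda-\rho(\pi_\lambda),\lambda+\rho(\pi_\lambda))$; use these $\pi_\lambda$ with $Z_j=X_j/X_i-\lambda$. If $X_i=0$ elsewhere, then $X_j=0$; use $\pi_0$ with $Z_i=Z_j=0$. Take $\varepsilon$ at most $\rho$ of each of the finitely many maps used.

**Lemma 7.1 (monomialization).** Let $g_1,\dots,g_k$ be nonzero germs of class $\mathcal F$ at $0\in\mathbb R^m$. There is a cover $\Pi$ of $(\mathbb R^m,0)$ such that for all $\pi\in\Pi$: $g_i\circ\pi=Z^{\mu_i}u_i$ with $u_i$ of class $\mathcal F$, $u_i(0)\ne0$, and $\{\mu_1,\dots,\mu_k\}$ is totally ordered by the componentwise order.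

**Proof.** Induction on $m$; for $m=0$ the germs are nonzero constants. Let $m\ge1$.

**Step 1: reduction to one germ.** Suppose the statement is known for one germ. Apply it to $h=\prod_ig_i\prod_{i<j,\,g_i\ne g_j}(g_i-g_j)$, which is nonzero. If $h\circ\pi$ is a monomial times a unit, so is each factor composed with $\pi$: formally by unique factorization in $\mathbb R[[Z]]$, hence in class $\mathcal F$ by (F3). It remains to see that exponents are comparable. If $g_i=g_j$, they are equal. Otherwise we have $Z^\alpha u-Z^\beta v=Z^\gamma w$ with units $u,v,w$. Suppose neither $\alpha\le\beta$ nor $\beta\le\alpha$. Let $\delta=\min(\alpha,\beta)$ componentwise. Then $\alpha-\delta$ and $\beta-\delta$ are nonzero with disjoint supports, and $Q=Z^{\alpha-\delta}u-Z^{\beta-\delta}v$ is a monomial times a unit. No $Z_l$ divides $Q$: if $Z_l$ divides one of the two monomials, the other term survives on $Z_l=0$; if it divides neither, the coefficient $u(0)$ of $Z^{\alpha-\delta}$ survives on $Z_l=0$, since $Z^{\beta-\delta}$ does not divide $Z^{\alpha-\delta}$.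 So $Q$ is a unit. But $Q(0)=0$, a contradiction.

**Step 2: set-up for one germ.** Call $g$ *monomializable* if some cover makes it a monomial times a unit. By composition of covers, if there is a cover $\Pi$ with every $g\circ\pi$ monomializable, then $g$ is monomializable. Write $X'=(X_1,\dots,X_{m-1})$. After a linear change of coordinates (a cover of type (a)), $g$ is regular in $X_m$, that is, $g(0,X_m)$ has finite order: choose the change so that the lowest homogeneous form of $\hat g$ does not vanish at $e_m$. So it suffices to show by induction on $a$: *if $g=X'^\mu wG$ with $w$ a unit and $G$ regular in $X_m$ of order $a$ at $0$, then $g$ is monomializable.* For $a=0$ this is clear.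

**Step 3: give all coefficients a common scale.** Let $a\ge1$. As in Lemma 6.1, a change $X_m\to X_m+\eta(X')$ gives $G=\sum_{i\le a-2}A_i(X')X_m^i+X_m^aU$ with $A_i(0)=0$, $U(0)\ne0$. If all $A_i=0$, then $g=X'^\mu X_m^awU$ and we are done. Otherwise apply Lemma 7.1 in dimension $m-1$ to $X_1,\dots,X_{m-1}$ and the nonzero $A_i^{a!/(a-i)}$, and use (c). In the new coordinates $Y'$ the latter become $Y'^{\nu_i}\cdot$unit with totally ordered $\nu_i$, so $A_i=Y'^{\kappa_i}\cdot$unit with $\kappa_ia!=(a-i)\nu_i$. Next substitute $Y_k=\pm Z_k^{a!}$ for $k<m$ (type (b)). Now $X'^\mu$ is a monomial in $Z'$ times a unit, and $A_i=Z'^{(a-i)\nu_i}\cdot$unit. Let $\gamma$ be the least of the $\nu_i$. After renaming,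
$$g=X'^\mu wG,\quad G=\sum_{i\le a-2}X'^{(a-i)\gamma}\tilde A_i(X')X_m^i+X_m^aU,\quad U(0)\ne0,\ \text{some }\tilde A_i(0)\ne0. \tag{4}$$

**Step 4: blow up until the order drops.** We show by induction on $|\gamma|$ that every $g$ of the form (4) is monomializable. If $\gamma=0$, then $G$ is regular of order $<a$, and we use the induction on $a$. Otherwise choose $k<m$ with $\gamma_k>0$ and use (d) for the pair $(X_k,X_m)$.

* $\pi_\lambda$: $X_k=Z_k$, $X_m=Z_k(\lambda+Z_m)$. The exponent of $Z_k$ in the $i$-th term is $(a-i)\gamma_k+i=a+(a-i)(\gamma_k-1)$. So $G=Z_k^aG'$ with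
$$G'=\sum_{i\le a-2}Z'^{(a-i)(\gamma-e_k)}\tilde A_i\,(\lambda+Z_m)^i+(\lambda+Z_m)^aU .$$
For $\lambda=0$ this is the form (4) with $\gamma-e_k$ in place of $\gamma$; use the induction on $|\gamma|$. For $\lambda\ne0$, with $\tau=\lambda+Z_m$, we have $G'|_{Z'=0}=\sum_{i\le a-2}c_i\tau^i+U(0)\tau^a$ with constants $c_i$. Its order at $\tau=\lambda$ is $<a$, for otherwise it would be $U(0)(\tau-\lambda)^a$, which has a nonzero coefficient of $\tau^{a-1}$. Use the induction on $a$.
* $\pi_\infty$: $X_k=Z_kZ_m$, $X_m=Z_m$. Now
$$G=Z_m^a\Big(U+\sum_{i\le a-2}Z'^{(a-i)\gamma}Z_m^{(a-i)(\gamma_k-1)}\tilde A_i\Big),$$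
and the bracket is a unit, since $Z_k$ divides the sum. So $g\circ\pi_\infty$ is a monomial times a unit. $\square$

**Lemma 7.2.** Let $\Phi(X,t)\ne0$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m+1}$. There is a cover $\Pi$ of $(\mathbb R^m,0)$ such that for all $\pi\in\Pi$: $\Phi(\pi(Z),t)=Z^\mu\Phi'(Z,t)$ with $\Phi'$ of class $\mathcal F$ and $\Phi'(0,t)$ of finite order in $t$ at $0$.

**Proof.** Let $\varphi_i=\partial_t^i\Phi(X,0)/i!$. The ideal of $\mathbb R[[X]]$ generated by all $\hat\varphi_i$ is nonzero by (iv) and is generated by finitely many nonzero $\hat\varphi_i$. Apply Lemma 7.1 to these finitely many $\varphi_i$, and let $\mu$ be the least exponent. Then $Z^\mu$ divides all $\hat\varphi_i\circ\hat\pi$, hence the Taylor series of $\Phi(\pi(Z),t)$, and (F3) gives $\Phi'$. For the $\varphi_i$ with least exponent, the coefficient of $t^i$ in $\Phi'$ is a unit, so $\Phi'(0,t)$ has order at most $i$. $\square$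

**Lemma 7.3.** For every germ $\Phi(X,t)$ of class $\mathcal F$ at $0\in\mathbb R^{m+1}$ there is $\varepsilon>0$ such that $\Phi(X,t)$ is preparable on $C$ for every $\varepsilon$-disc chart.

**Proof.** If $\Phi=0$ this is clear. Otherwise take $\Pi$ from Lemma 7.2. For $\pi\in\Pi$ let $\rho(\pi)$ be at most the $\varepsilon$ of Lemma 6.1 for $\Phi'=\Phi'_\pi$, and so small that the identity of Lemma 7.2 holds for $|Z|,|t|\le\rho(\pi)$. Take $\Pi_0$ and $\varepsilon$ from the definition of a cover, and shrink $\varepsilon$ below all $\rho(\pi)$, $\pi\in\Pi_0$. On the part of $C$ over each piece $E'$ we have $\Phi(X,t)=Z(x)^\mu\Phi'(Z(x),t)$. Lemma 6.1 applies to $\Phi'$, and $Z(x)^\mu$ is a T-function of $x$. $\square$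

## 8. The annulus $VW=z$

**Definition.** A *two-sided $\varepsilon$-chart with exponent $N$* consists of a band $C$ over $E$ with center $\theta$, T-functions $\alpha,d:E\to[0,\infty)$, and a T-map $X:E\to[-\varepsilon,\varepsilon]^m$, with
$$V:=(\alpha y_*)^{1/N}\le\varepsilon\quad\text{and}\quad W:=(d/y_*)^{1/N}\le\varepsilon\quad\text{on }C .$$
Note that $VW=z(x):=(\alpha d)^{1/N}$ depends on $x$ only.

Example 2.2 is the case $N=1$, $\theta=0$, $\alpha=1$, $d=x$, $\Phi=V-W$. What made it work was that $\Phi$ was a finite sum of elementary functions, so that either one dominates or two balance at a definite scale. Here is this argument in general.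

**Lemma 8.1 (dominance).** Let $\Phi$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$, $N,p\ge1$ integers and $M\ge1$ real. There is $\varepsilon>0$, depending only on $\Phi,N,p,M$, such that for every two-sided $\varepsilon$-chart with exponent $N$ for which on $C$
$$\Phi(X,V,W)=h(x)\sum_{k\in S}c_k(x)\,y_*^{k/N}u_k, \tag{5}$$
with $S\subset\mathbb Z$, $|S|\le p$, T-functions $h,c_k$ and $u_k\in\mathcal A_\theta(C)$, $M^{-1}\le|u_k|\le M$, the function $\Phi(X,V,W)$ is preparable on $C$.

**Proof.** Let $\Lambda=2pM^2+1$ and $Y=y_*^{1/N}$. Partition $E$ so that $h$ and each $c_k$ is identically $0$ or zero-free, and drop zero terms. If nothing is left the function is $0$.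

**Step 1: one term dominates.** Let $R_{k_0}$ be the region where $|c_k|Y^k\le\Lambda^{-1}|c_{k_0}|Y^{k_0}$ for all $k\ne k_0$. There the function equals
$$h\,c_{k_0}\,y_*^{k_0/N}\Big(u_{k_0}+\sum_{k\ne k_0}\frac{c_k}{c_{k_0}}\,y_*^{(k-k_0)/N}u_k\Big).$$
The bracket is in $\mathcal A_\theta$ and has absolute value at least $M^{-1}-pM/\Lambda\ge1/(2M)$. So the function is $\theta$-prepared.

**Step 2: two terms balance.** At a point outside all $R_{k_0}$ let $k$ be an index with $|c_k|Y^k$ maximal. There is $l\ne k$ with
$$\Lambda^{-1}<\frac{|c_l|Y^l}{|c_k|Y^k}=\Big(\frac Y{Y_{kl}}\Big)^{l-k}\le1,\qquad Y_{kl}:=\Big(\frac{|c_k|}{|c_l|}\Big)^{1/(l-k)},$$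
so $Y\in[\Lambda^{-1}Y_{kl},\Lambda Y_{kl}]$, because $|l-k|\ge1$. Partition into pieces with fixed $(k,l)$. Put $e=Y_{kl}^N$, $\tau=y_*/e\in[\Lambda^{-N},\Lambda^N]$, $P=(\alpha e)^{1/N}$, $Q=(d/e)^{1/N}$. Then $V=P\tau^{1/N}$, $W=Q\tau^{-1/N}$, hence $0\le P,Q\le\Lambda\varepsilon$. For $\tau^0\in[\Lambda^{-N},\Lambda^N]$ the germ at $0$
$$\Psi_{\tau^0}(X,P,Q,t)=\Phi\big(X,P(\tau^0+t)^{1/N},Q(\tau^0+t)^{-1/N}\big)$$
is of class $\mathcal F$. Let $\varepsilon(\tau^0)>0$ be given by Lemma 7.3 for it. Finitely many open intervals of radius $\varepsilon(\tau^0)$ around such $\tau^0$ cover $[\Lambda^{-N},\Lambda^N]$. Choose $\varepsilon$ with $\Lambda\varepsilon$ below these finitely many radii; this choice depends only on $\Phi,N,p,M$. Since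
$$t=\tau-\tau^0=\frac{y-\theta-\sigma\tau^0e}{\sigma e},$$
the pieces are disc charts with parameters $(X,P,Q)$, and Lemma 7.3 applies. $\square$

Note that (5) is used only to find the scale $e$. At this scale Lemma 7.3 is applied to $\Phi$ itself, so the shape of the $c_k$ does not matter there.

### 8.1. Splitting into two one-variable series, and where this stops

So we want to write $\Phi(X,V,W)$ as a finite sum (5). Let $\hat\Phi=\sum\Phi_{pq}(X)V^pW^q$. On $VW=z$ we have, formally, $V^{i+k}W^k=z^kV^i$ and $V^kW^{k+j}=z^kW^j$, so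
$$\hat\Phi\ \text{ becomes }\ \sum_{i\ge0}A_iV^i+\sum_{j\ge1}B_jW^j,\qquad A_i=\sum_{k\ge0}\Phi_{i+k,k}z^k,\quad B_j=\sum_{k\ge0}\Phi_{k,k+j}z^k, \tag{6}$$
with $A_i,B_j\in\mathbb R[[X,z]]$. If the two sums were functions of class $\mathcal F$ in $(X,z,V)$ and $(X,z,W)$, we could treat each by Lemma 7.2 and (F6) and be done. For convergent series this works: suppose $|\Phi_{pq}(X)|\le cR^{-p-q}$ for $|X|$ small. Then $|\Phi_{i+k,k}z^k|\le cR^{-i}(|z|/R^2)^k$, and both sums converge for $|z|<R^2$, $|V|,|W|<R$.

Under (i)–(iv) this is the point where the approach stops. The $A_i$ and $B_j$ need not be Taylor series of functions of class $\mathcal F$. One can see in terms of bounds what goes wrong: if all one knows is $|\Phi_{pq}|\le c^{p+q}m_{p+q}$ with, say, $m_n=(\log(n+3))^n$, then for the coefficient of $z^k$ in $A_0$ one gets only $c^{2k}m_{2k}$. This bound is not of the form $c_1^km_k$, as $m_{2k}/m_k\ge(\log(k+3))^k$.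

The way out is to ask for less. Let
$$I=(A_i,B_j)_{i\ge0,\,j\ge1}\subseteq\mathbb R[[X,z]]$$
be the *coefficient ideal* of $\Phi$. For example, $\Phi=XV+VW^2$ has $A_1=X$, $B_1=z$, all other coefficients being $0$, so $I=(X,z)$; indeed $\Phi=XV+zW$ on $VW=z$. The individual $A_i,B_j$ may be out of reach, but to run the argument of Lemma 7.2 we only need class-$\mathcal F$ generators of the ideal $I$. These exist. After that, division by a monomial must be performed on the surface $VW=z$ (Section 8.3), and only a finite part of (6) has to be realized by functions (Section 8.4).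

### 8.2. The coefficient ideal has generators of class $\mathcal F$

**Lemma 8.2.** Let $\Phi$ be of class $\mathcal F$ near $0\in\mathbb R^{m+2}$. Then $I$ is generated by the Taylor series of finitely many germs of class $\mathcal F$ at $0\in\mathbb R^{m+1}$; and $I\ne0$ if $\Phi\ne0$.

The idea: $\Phi(X,V,z/V)$ is singular at $V=0$, where the Laurent coefficients are the $A_i$ and $z^jB_j$. But near a point $V=\kappa>0$ it is of class $\mathcal F$, and its Taylor coefficients in $V-\kappa$ are functions of $(X,z)$ of class $\mathcal F$. Modulo a power of the maximal ideal, only finitely many functions of $V$ are involved, and by quasianalyticity the coefficients at $0$ and the coefficients at $\kappa$ carry the same linear information.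

**Proof.**

**Step 1: $I\ne0$.** Every $\Phi_{pq}$ occurs as a coefficient: in $A_{p-q}$ if $p\ge q$, in $B_{q-p}$ if $p<q$. So if all $A_i,B_j$ vanish, then $\hat\Phi=0$ and $\Phi=0$ by (iv).

**Step 2: reduction to half of the ideal.** Let $I_2=(A_i,z^jB_j)_{i\ge0,j\ge1}$ and $I_1=(A_0,z^iA_i,B_j)_{i,j\ge1}$. Clearly $I=I_1+I_2$. Interchanging $V$ and $W$ fixes $A_0$ and interchanges $A_j$ and $B_j$ for $j\ge1$, hence interchanges $I_1$ and $I_2$. As $\mathbb R[[X,z]]$ is noetherian, it suffices to show that $I_2$ is generated by Taylor series of germs of class $\mathcal F$.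

**Step 3: two families of functionals.** Let $\Phi$ be of class $\mathcal F$ on $(-2\kappa,2\kappa)^{m+2}$ and put
$$T_l(X,z)=\frac1{l!}\,\partial_s^l\Big[\Phi\Big(X,\kappa+s,\frac z{\kappa+s}\Big)\Big]_{s=0}\quad(l\ge0),$$
germs of class $\mathcal F$ at $0\in\mathbb R^{m+1}$ by (F2), (F3). For a multi-index $\beta$ and $k\ge0$ put
$$f_{\beta,k}(V)=V^{-k}\,\frac{(\partial_X^\beta\partial_W^k\Phi)(0,V,0)}{\beta!\,k!},\qquad 0<V<2\kappa .$$
This is the coefficient of $X^\beta z^k$ in the Taylor expansion of $\Phi(X,V,z/V)$ in $(X,z)$ at $0$. Hence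
$$\hat T_l=\sum_{\beta,k}X^\beta z^k\,\ell_l(f_{\beta,k}),\qquad \ell_l(f)=f^{(l)}(\kappa)/l! .$$
For $i\in\mathbb Z$ let $\ell_i'(f)$ be the $i$-th coefficient of the formal Laurent expansion of $f$ at $V=0$. For $f_{\beta,k}$ it is the coefficient of $V^{i+k}$ in the Taylor series of $(\partial_X^\beta\partial_W^k\Phi)(0,V,0)/(\beta!k!)$, i.e. the coefficient of $X^\beta$ in $\Phi_{i+k,k}$. With $\Phi_{p,k}=0$ for $p<0$,
$$\sum_{\beta,k}X^\beta z^k\,\ell'_i(f_{\beta,k})=\sum_kz^k\Phi_{i+k,k}(X)=\begin{cases}A_i,&i\ge0,\\ z^jB_j,&i=-j<0,\end{cases}$$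
where in the second case we substituted $k=j+k'$.

**Step 4: same span modulo $\mathfrak m^\nu$.** Let $\mathfrak m$ be the maximal ideal of $\mathbb R[[X,z]]$. Fix $\nu\ge1$ and let $F$ be the finite-dimensional span of the $f_{\beta,k}$ with $|\beta|+k<\nu$. For $f\in F$ the function $V^\nu f$ is the restriction to $(0,2\kappa)$ of a function of class $\mathcal F$ on $(-2\kappa,2\kappa)$. The derivatives at $0$ of the latter are limits from the right, so they depend only on $f$, and the $\ell_i'$ are well-defined linear functionals on $F$. By (F5), applied to $V^\nu f$ at the point $\kappa$, $f=0$ if all $\ell_l(f)=0$. By (F5) at the point $0$, $f=0$ if all $\ell'_i(f)=0$. In a finite-dimensional space, functionals with zero common kernel span the dual. Hence $\{\ell_l\}$ and $\{\ell_i'\}$ both span $F^*$. Apply the linear map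
$$F^*\to\mathbb R[[X,z]]/\mathfrak m^\nu,\qquad \ell\mapsto\sum_{|\beta|+k<\nu}\ell(f_{\beta,k})X^\beta z^k .$$
It sends $\ell_l$ to $\hat T_l$ and the $\ell'_i$ to the $A_i$, $z^jB_j$, modulo $\mathfrak m^\nu$. So $\{\hat T_l\}$ and $\{A_i\}\cup\{z^jB_j\}$ have the same linear span modulo $\mathfrak m^\nu$.

**Step 5: conclusion.** By Step 4, $(\hat T_l)_l+\mathfrak m^\nu=I_2+\mathfrak m^\nu$ for all $\nu$. By Krull's intersection theorem, $J=\bigcap_\nu(J+\mathfrak m^\nu)$ for every ideal $J$ of $\mathbb R[[X,z]]$. So $(\hat T_l)_l=I_2$, and finitely many $\hat T_l$ generate it. $\square$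

Check on $\Phi=XV+VW^2$: here $I_2=(X,z^2)$, and $\Phi(X,\kappa+s,\frac z{\kappa+s})=X(\kappa+s)+\frac{z^2}{\kappa+s}$ gives $T_0=\kappa X+z^2/\kappa$, $T_1=X-z^2/\kappa^2$. Since $T_0-\kappa T_1=2z^2/\kappa$, these generate $(X,z^2)$.

### 8.3. Division by a coordinate on $VW=Z^\gamma$

After a monomial substitution, $z$ will be a monomial $Z^\gamma$. Let $0\ne\gamma\in\mathbb N^{m'}$. For $\Psi=\sum\Psi_{pq}(Z)V^pW^q\in\mathbb R[[Z,V,W]]$ let $\mathrm{nf}(\Psi)$ be the family of all
$$A_i(\Psi)=\sum_k\Psi_{i+k,k}Z^{k\gamma}\ (i\ge0),\qquad B_j(\Psi)=\sum_k\Psi_{k,k+j}Z^{k\gamma}\ (j\ge1);$$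
for a germ of class $\mathcal F$ apply this to its Taylor series. The map $\mathrm{nf}$ is $\mathbb R[[Z]]$-linear.

**Claim.** $\mathrm{nf}(\Psi)=0$ if and only if $\Psi\in(VW-Z^\gamma)$.

Shifting the index gives $A_i(VW\Psi)=Z^\gamma A_i(\Psi)$ and $B_j(VW\Psi)=Z^\gamma B_j(\Psi)$, so $\mathrm{nf}$ vanishes on $(VW-Z^\gamma)$. Conversely, with $n=\min(p,q)$,
$$V^pW^q-Z^{n\gamma}V^{p-n}W^{q-n}=(VW-Z^\gamma)\,V^{p-n}W^{q-n}\sum_{i<n}(VW)^iZ^{(n-1-i)\gamma}.$$
As $|\gamma|\ge1$, the cofactor of $VW-Z^\gamma$ has order at least $(p+q-2n)+(n-1)=\max(p,q)-1$. So these identities times $\Psi_{pq}$ can be summed formally. The sum of the subtracted terms is $\sum A_i(\Psi)V^i+\sum B_j(\Psi)W^j$, which is $0$ if $\mathrm{nf}(\Psi)=0$. Then $\Psi$ is a multiple of $VW-Z^\gamma$.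

For $\rho>0$ let $\Lambda_\rho=\{(Z,V,W)\in[0,\rho]^{m'}\times(0,\rho]^2:\ VW=Z^\gamma\}$.

**Lemma 8.3.** Let $\Psi$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m'+2}$ such that $Z_1$ divides all members of $\mathrm{nf}(\Psi)$. Then there is a germ $\Psi_1$ of class $\mathcal F$ with $\mathrm{nf}(\Psi)=Z_1\,\mathrm{nf}(\Psi_1)$ and $\Psi=Z_1\Psi_1$ on $\Lambda_\rho$ for some $\rho>0$. The same holds for every $Z_i$.

**Proof.** Let $\Psi^0=\Psi|_{Z_1=0}$, considered as a germ not depending on $Z_1$, and $\Psi=\Psi^0+Z_1\Psi'$ by (F3).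

**Case $\gamma_1>0$: divide and correct.** Modulo $Z_1$ we have $A_i(\Psi)\equiv\Psi_{i,0}$, $B_j(\Psi)\equiv\Psi_{0,j}$. So the Taylor series of $\Psi^0$ vanishes for $W=0$ and for $V=0$, and $\Psi^0=VW\chi$ with $\chi$ of class $\mathcal F$ by (F3). Put $\Psi_1=(Z^\gamma/Z_1)\chi+\Psi'$. Then $\Psi-Z_1\Psi_1=(VW-Z^\gamma)\chi$, which gives both claims.

**Case $\gamma_1=0$: a formal multiple vanishes on the surface.** Here $Z^\gamma$ does not involve $Z_1$, so $\mathrm{nf}(\Psi^0)=\mathrm{nf}(\Psi)|_{Z_1=0}=0$ and $\hat\Psi^0\in(VW-Z^\gamma)$. Put $\Psi_1=\Psi'$. Then $\mathrm{nf}(\Psi)=\mathrm{nf}(\Psi^0)+Z_1\mathrm{nf}(\Psi_1)=Z_1\mathrm{nf}(\Psi_1)$. It remains to see $\Psi^0=0$ on some $\Lambda_\rho$. The formal cofactor need not come from a function, so we parametrize the surface. Let $J=\operatorname{supp}\gamma\ne\emptyset$ and substitute in $\Psi^0$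
$$Z_k=p_kq_k\ (k\in J),\qquad V=\prod_{k\in J}p_k^{\gamma_k},\qquad W=\prod_{k\in J}q_k^{\gamma_k},$$
keeping the other $Z_k$. The result is of class $\mathcal F$ near $0$, and its Taylor series is $0$, because $VW-Z^\gamma$ becomes $0$. By (iv) it vanishes when all variables have absolute value $\le\delta$, for some $\delta\in(0,1)$.

Let $\rho\le\min(\delta^2,\delta^{|\gamma|})$ be so small that $\Psi=\Psi^0+Z_1\Psi'$ holds on the box of radius $\rho$, and let $(Z,V,W)\in\Lambda_\rho$. As $Z^\gamma=VW>0$, we have $Z_k>0$ for $k\in J$. Moreover $Z_k/\delta\le\delta$ and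
$$\prod_{k\in J}(Z_k/\delta)^{\gamma_k}=VW\delta^{-|\gamma|}\le V\le\delta^{|\gamma|}=\prod_{k\in J}\delta^{\gamma_k}.$$
By the intermediate value theorem on the box $\prod_{k\in J}[Z_k/\delta,\delta]$ there are $p_k\in[Z_k/\delta,\delta]$ with $\prod_Jp_k^{\gamma_k}=V$. Put $q_k=Z_k/p_k\in(0,\delta]$; then $\prod_Jq_k^{\gamma_k}=Z^\gamma/V=W$. The other $Z_k$ are at most $\rho\le\delta$. So $\Psi^0(Z,V,W)=0$. $\square$

### 8.4. Functions on two-sided charts are preparable

**Lemma 8.4.** For every germ $\Phi$ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$ and $N\ge1$ there is $\varepsilon>0$ such that $\Phi(X,V,W)$ is preparable on $C$ for every two-sided $\varepsilon$-chart with exponent $N$.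

**Proof.** Assume $\Phi\ne0$. Split $E$ into the parts $d=0$; $\alpha=0<d$; $\alpha d>0$. It suffices to find an $\varepsilon$ for each part.

**The part $d=0$: only one scale.** Here $W=0$. If $\Phi(X,V,0)$ is the zero germ, the function is $0$. Otherwise Lemma 7.2 and (F6) give a cover $\Pi$ with, for $\pi\in\Pi$,
$$\Phi(\pi(Z),V,0)=Z^\mu\Big(\sum_{i<a}A_i(Z)V^i+V^aU(Z,V)\Big),\qquad U(0)\ne0 .$$
Let $M_\pi=\max(2,2|U(0)|,2/|U(0)|)$ and let $\rho(\pi)$ be such that this identity and $M_\pi^{-1}\le|U|\le M_\pi$ hold on $[-\rho(\pi),\rho(\pi)]^{m+1}$. Take $\Pi_0$ and $\varepsilon$ for $\rho$. Shrink $\varepsilon$ below the $\rho(\pi)$ and below the $\varepsilon$'s of Lemma 8.1 for $(\Phi,N,a+1,M_\pi)$, $\pi\in\Pi_0$. Over each piece $E'$ of the base, Lemma 8.1 applies with $h=Z^\mu$, $c_i=A_i\alpha^{i/N}$, $u_i=1$ for $i<a$, and $c_a=\alpha^{a/N}$, $u_a=U(Z,V)$.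

**The part $\alpha=0<d$** is symmetric: interchange $V$ and $W$, so that the exponents of $y_*$ change sign.

In the rest of the proof $\alpha d>0$, so $z>0$ on $E$ and $V,W>0$ on $C$.

**Step 1: make the coefficient ideal monomial and divide.** Let $h_1,\dots,h_q$ be nonzero germs of class $\mathcal F$ in $(X,z)$ generating $I$ (Lemma 8.2). Apply Lemma 7.1 to $h_1,\dots,h_q$ and the coordinate $z$. We obtain a cover of $(\mathbb R^{m+1},0)$, $(X,z)=\pi(Z)$. Compose with the sign covers $Z_i=\pm Z_i^\sharp$ (type (b), $k=1$) for all $i$. Then lifts can be chosen with all coordinates $\ge0$, and we always do so. The $h_l\circ\pi$ and $\pi_z$ are still monomials times units with totally ordered exponents.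

Write $\pi_z=Z^\gamma u$ with $u(0)\ne0$; $\gamma\ne0$ since $\pi_z(0)=0$. If $u(0)<0$ and $\rho(\pi)$ is so small that $u<0$ on $[-\rho(\pi),\rho(\pi)]^{m+1}$, a lift $Z\ge0$ has $\pi_z(Z)\le0$. So such $\pi$ have no lifts over points with $z>0$, the pieces belonging to them are empty, and we ignore these $\pi$. If $u(0)>0$, choose $k$ with $\gamma_k>0$ and take $Z_ku^{1/\gamma_k}$ as new $k$-th coordinate ((F4), composition with a cover of type (a)). Lifts stay $\ge0$ (for small radii), and monomials times units stay such with the same exponents. So we may assume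
$$\pi_z(Z)=Z^\gamma,\qquad Z\ge0\ \text{for lifts},\qquad I\cdot\mathbb R[[Z]]=(Z^\mu),$$
where $Z^\mu$ is the least of the monomials of the $h_l\circ\pi$.

For $\Psi(Z,V,W)=\Phi(\pi_X(Z),V,W)$ we have $\mathrm{nf}(\Psi)=(A_i\circ\hat\pi,B_j\circ\hat\pi)$, as $\pi_z=Z^\gamma$, and this family generates $(Z^\mu)$. Apply Lemma 8.3 (with $m'=m+1$) $|\mu|$ times. There is $\Phi'(Z,V,W)$ of class $\mathcal F$ with
$$\Phi(\pi_X(Z),V,W)=Z^\mu\Phi'(Z,V,W)\ \text{ on }\Lambda_{\rho_1},\quad\rho_1=\rho_1(\pi)>0,\qquad \mathrm{nf}(\Phi')=Z^{-\mu}\mathrm{nf}(\Psi).$$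
The family $\mathrm{nf}(\Phi')$ generates the unit ideal, so some member of it is a unit. At $Z=0$ the members of $\mathrm{nf}(\Phi')$ are the Taylor coefficients of $\Phi'(0,V,0)$ and $\Phi'(0,0,W)$, as $\gamma\ne0$. So one of these two functions has finite order. By symmetry assume that $\Phi'(0,V,0)$ has finite order $a$ (which of the two cases holds depends on $\pi$).

**Step 2: a finite splitting.** If $a=0$, $\Phi'$ is a unit, and (5) will hold with $S=\{0\}$, $u_0=\Phi'$; put $\Pi_\pi=\{\mathrm{id}\}$ and $b=0$. Let $a\ge1$. By (F6) in $V$, and then in $W$,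
$$\Phi'=\sum_{i<a}G_i(Z,W)V^i+V^aU_1(Z,V,W),\quad U_1(0)\ne0,\qquad G_i=\sum_{j<i}G_{ij}(Z)W^j+W^iG_i^*(Z,W).$$
On $VW=Z^\gamma$ we have $V^iW^j=Z^{j\gamma}V^{i-j}$ for $j<i$, and $V^iW^i=Z^{i\gamma}$. So there
$$\Phi'=V^aU_1(Z,V,W)+\sum_{0<l<a}A_l^*(Z)V^l+H(Z,W), \tag{7}$$
$$A_l^*=\sum_{\substack{i-j=l\\0\le j<i<a}}G_{ij}Z^{j\gamma},\qquad H=\sum_{i<a}Z^{i\gamma}G_i^*(Z,W),$$
all of class $\mathcal F$. This is the replacement for (6). Only finitely many coefficients had to be separated, and what remains, $H$, depends on $W$ alone besides $Z$.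

If $H\ne0$, Lemma 7.2 (with $t=W$) and (F6) give a cover $\Pi_\pi$ of $(\mathbb R^{m+1},0)$, $Z=\varpi(\zeta)$, with
$$H(\varpi(\zeta),W)=\zeta^\nu\Big(\sum_{j<b}B_j^*(\zeta)W^j+W^bU_2(\zeta,W)\Big),\qquad U_2(0)\ne0 .$$
If $H=0$, let $\Pi_\pi=\{\mathrm{id}\}$ and $b=0$. So with $Z=\varpi(\zeta)$ the lift of Step 1, $\Phi(X,V,W)$ equals
$$Z^\mu\Big(\alpha^{\frac aN}y_*^{\frac aN}U_1+\sum_{0<l<a}A_l^*\alpha^{\frac lN}y_*^{\frac lN}+\sum_{0\le j<b}\zeta^\nu B_j^*d^{\frac jN}y_*^{-\frac jN}+\zeta^\nu d^{\frac bN}y_*^{-\frac bN}U_2\Big), \tag{8}$$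
the last two terms being absent if $H=0$. This is of the form (5), with at most $a+b+1$ terms, pairwise distinct exponents, and $u_k\in\{1,U_1,U_2\}$.

**Step 3: choice of $\varepsilon$.** For each pair $(\pi,\varpi)$, $\pi$ not ignored, let $M_{\pi,\varpi}$ be the maximum of $2$ and the numbers $2|U(0)|$, $2/|U(0)|$ for the units $U=U_1,U_2$ (or $\Phi'$) that occur. Choose $\rho(\pi,\varpi)\le\rho_1(\pi)$ so small that for $|\zeta|,|V|,|W|\le\rho(\pi,\varpi)$ all the functions above are defined at $(\varpi(\zeta),V,W)$, respectively $(\zeta,W)$, all identities of Step 2 hold (those using $VW=Z^\gamma$ on this surface), and the units have absolute values in $[M_{\pi,\varpi}^{-1},M_{\pi,\varpi}]$. The cover $\Pi_\pi$ with radii $\rho(\pi,\cdot)$ yields a finite $\Pi_{\pi,0}\subseteq\Pi_\pi$ and $\varepsilon_\pi>0$. Put $\rho'(\pi)=\min(\varepsilon_\pi,\rho_1(\pi))$, decreased to be at most $r_\pi$; for the ignored $\pi$ take radii as small as Step 1 requires. The cover of Step 1 with radii $\rho'$ yields a finite set $\Pi_0$ and $\varepsilon_1>0$. Only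 the finitely many pairs $(\pi,\varpi)$ with $\pi\in\Pi_0$ not ignored and $\varpi\in\Pi_{\pi,0}$ occur. Let $\varepsilon$ be the minimum of $\varepsilon_1$, $1$, the $\rho(\pi,\varpi)$, and the $\varepsilon$'s of Lemma 8.1 for $(\Phi,N,a+b+1,M_{\pi,\varpi})$, for these pairs.

**Step 4: conclusion.** Take a two-sided $\varepsilon$-chart with $\alpha d>0$. Then $|(X,z)|\le\varepsilon$, since $z=VW\le\varepsilon^2\le\varepsilon$. Lift $(X,z)$ through the cover of Step 1 to $Z$ with $0\le Z_i\le\rho'(\pi)$, and then $Z$ through $\Pi_\pi$ to $\zeta$ with $|\zeta|\le\rho(\pi,\varpi)$. On the part of $C$ over each piece we have $V,W\in(0,\varepsilon]$ and $VW=z=Z^\gamma$, so $(Z,V,W)\in\Lambda_{\rho_1(\pi)}$. Formula (8) (or its analog in the other cases) holds, the $u_k$ are in $\mathcal A_\theta$ with the right bounds, and Lemma 8.1 applies. $\square$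

## 9. Bounded functions on a band: compactness again

It remains to reach every $g\in\mathcal A_\theta(C)$ by discs and annuli. First we reduce to two non-constant arguments $V,W$.

**Lemma 9.1.** Let $g_1,\dots,g_k\in\mathcal A_\theta(C)$. After a finite partition of $E$ there are $N\ge1$, T-functions $\alpha,d\ge0$ and a T-map $X:E\to\mathbb R^m$ such that, with $V=(\alpha y_*)^{1/N}$, $W=(d/y_*)^{1/N}$, the set $\{(X,V,W)\}$ of values on $C$ is bounded, and there are functions $\Phi_i$ of class $\mathcal F$ near its compact closure $K$ with $g_i=\Phi_i(X,V,W)$ on $C$.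

**Proof.** Adding dummy variables, $g_i=\Phi_i^\circ(v)$ with one tuple $v=(b_jy_*^{q_j})_j$ for all $i$. Partition $E$ so that each $b_j$ has constant sign. If $q_j\ne0$ and $b_j\equiv0$, then $v_j=0$; substitute $0$ for $v_j$. If $q_j\ne0$ and $b_j<0$, absorb the sign in the $\Phi_i^\circ$. So $b_j>0$ whenever $q_j\ne0$. Write $q_j=n_j/N$ with a common $N$.

For $n_j>0$: $v_j=(y_*/e_j)^{q_j}$ with $e_j=b_j^{-1/q_j}$. Partition $E$ so that one fixed $e_{j_+}$ is minimal and put $\alpha=1/e_{j_+}$. Then $v_j=r_jV^{n_j}$ with $r_j=(e_{j_+}/e_j)^{q_j}\in(0,1]$.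

For $n_j<0$: $v_j=(d_j/y_*)^{|q_j|}$ with $d_j=b_j^{1/|q_j|}$. After partitioning let $d=d_{j_-}$ be maximal. Then $v_j=r_jW^{|n_j|}$ with $r_j=(d_j/d)^{|q_j|}\in(0,1]$.

If there is no $n_j>0$ (respectively $<0$) put $\alpha=0$ (respectively $d=0$). $V$ and $W$ are bounded because $v_{j_+}$ and $v_{j_-}$ are. Let $X$ consist of the $r_j$ and of the $b_j$ with $q_j=0$; all are bounded. Then $v$ is a polynomial function of $(X,V,W)$. By continuity this polynomial maps $K$ into $\overline{v(C)}$, so $\Phi_i:=\Phi_i^\circ\circ(\text{polynomial})$ is of class $\mathcal F$ near $K$. $\square$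

At a point of $K$ with $V=W=0$ we shall see a two-sided chart. The next lemma says that at every other point of $K$ we see a disc.

**Lemma 9.2.** In the situation of Lemma 9.1 let $c=(X^0,V^0,W^0)\in K$ with $(V^0,W^0)\ne(0,0)$. Put $e=1/\alpha$, $\tau^0=(V^0)^N$ if $V^0>0$, and $e=d$, $\tau^0=(W^0)^{-N}$ if $V^0=0$. There are germs $\Psi_i(X',Q',t)$ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$ such that for all sufficiently small $r>0$ there is $\varepsilon>0$ with: on the part of $C$ where $|(X,V,W)-c|\le\varepsilon$ we have $0<e<\infty$, the functions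
$$X'=X-X^0,\qquad Q'=(\alpha d)^{1/N}-V^0W^0,\qquad t=y_*/e-\tau^0$$
have absolute value $\le r$, and $g_i=\Psi_i(X',Q',t)$. Moreover $t=(y-\theta')/(\sigma e)$ with $\theta'=\theta+\sigma\tau^0e$, and $\Psi_i(0)=\Phi_i(c)$.

**Proof.** Let $Q=(\alpha d)^{1/N}=VW$ and $\tau=y_*/e$. If $V^0>0$: for $\varepsilon<V^0$ we have $V>0$, so $\alpha>0$, $\tau=V^N$, and $V=\tau^{1/N}$, $W=Q\tau^{-1/N}$. If $V^0=0$, then $W^0>0$: for $\varepsilon<W^0$ we have $d>0$, $\tau=W^{-N}$, and $W=\tau^{-1/N}$, $V=Q\tau^{1/N}$. Substitute $X=X^0+X'$, $Q=V^0W^0+Q'$, $\tau=\tau^0+t$ in $\Phi_i$. This gives $\Psi_i$, of class $\mathcal F$ at $0$ because $\tau^0>0$, with $\Psi_i(0)=\Phi_i(c)$. The functions $X',Q',t$ are continuous functions of $(X,V,W)$ near $c$ and vanish at $c$. Finally $y_*=\sigma(y-\theta)$ gives $t=(y-\theta-\sigma\tau^0e)/(\sigma e)$. $\square$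

**Proof of Proposition 4.2.** By Lemma 9.1 (after partitioning $E$) write $g=\Phi(X,V,W)$. For $c\in K$ with $V^0=W^0=0$ let $\varepsilon(c)$ be given by Lemma 8.4 for the germ $\Phi(X^0+\cdot,\cdot,\cdot)$ and $N$. For every other $c\in K$ let $r$ be at most the $\varepsilon$ given by Lemma 7.3 for the germ $\Psi$ of Lemma 9.2, and small enough for Lemma 9.2; let $\varepsilon(c)$ be given by Lemma 9.2 for this $r$. The interiors of finitely many boxes $\{|\cdot-c|\le\varepsilon(c)\}$ cover $K$. The preimages of these boxes in $C$ are described by comparisons of elementary functions with constants. So $C$ has a finite partition into T-cells, each lying in one preimage. Graphs need no attention. On each band, whose fibers are nonempty, the bounds on $X-X^0$, $X'$ and $Q'$ hold on the base. So the band is a two-sided chart or a disc chart as required, and $g$ is preparable on it by Lemma 8.4, respectively Lemma 7.3. $\square$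

With Proposition 4.2, Theorem 5.1 is now unconditional.

## 10. Quantifier elimination and preparation on cells

**Proof of Theorem 2(a).**

**Step 1: projections of T-sets are T-sets.** Let $A\subseteq\mathbb R^{n+1}$ be a T-set, given by sign conditions on terms $t_i(x,y)$. By Theorem 5.1 and Lemma 4.1 there is a finite partition of $\mathbb R^{n+1}$ into T-cells, each a graph or a band on which all $t_i$ are prepared. On a graph of $g$ over $E$ the signs are those of the T-functions $t_i(x,g(x))$. On a band they are those of $t_i(x,s(x))$. So for each of these T-cells $C$, with base $E$,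
$$A\cap C=C\cap(E'\times\mathbb R)\quad\text{with a T-set }E'\subseteq E . \tag{9}$$
The projection of $A$ to $\mathbb R^n$ is the union of the sets $E'$, a T-set.

**Step 2: consequences.** T-sets are closed under Boolean operations and, by Step 1, under projection. So every definable set is a T-set, which is quantifier elimination in $L$. By (9) with $n=0$, T-subsets of $\mathbb R$ are finite unions of points and intervals, which is o-minimality. Let $f:\mathbb R^n\to\mathbb R$ be definable, and apply (9) to its graph $A$. For a band, $E'=\emptyset$, since fibers of $A$ are single points. So $A$ is a finite disjoint union of graphs of T-functions over T-sets, and $f$ is a T-function. Polynomial boundedness: a definable $f:\mathbb R\to\mathbb R$ is a T-function, so piecewise a preparable term. For large $y$ it is $0$ or $a|y-\theta|^qu$ with constants $a,\theta$ and $|u|$ bounded above and below. $\square$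

**Proof of Theorem 2(b).**

**Step 1: prepare all functions with one center.** The $f_i$ are T-functions by (a). Apply Theorem 5.1 and Lemma 4.1 to all the terms involved, those giving values and those defining pieces. After partitioning bases, on every band each $f_i$ is equal to one of the prepared terms. So on each band all $f_i$ are prepared with one center $\theta$. On bands where all $f_i$ vanish, take this center, $m=0$, $\alpha=d=0$, $N=1$. On the others consider only the $f_i$ that are not $0$: $f_i=a_iy_*^{q_i}u_i$ with $\inf|u_i|>0$.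

**Step 2: shrink to small boxes.** In a prepared function the unit is $\Phi(v)$ with $\Phi$ zero-free only near the image of $v$, whereas (2) asks for a function close to $1$ on a whole box centered at $0$. Apply Lemma 9.1 to $(u_i)$: $u_i=\Phi_i(X,V,W)$, and $\Phi_i\ne0$ on $K$ because $\inf|u_i|>0$. Let $c=(X^0,V^0,W^0)\in K$.

* If $V^0=W^0=0$: for small $s=(\varepsilon,\dots,\varepsilon)$ we have $\varphi_i:=\Phi_i(X^0+\cdot,\cdot,\cdot)/\Phi_i(c)\in\mathcal F_{m+2,s}$ and $|\varphi_i-1|<\eta$ on $B_s$ for all $i$. On the part where $|(X,V,W)-c|\le\varepsilon$, $f_i=\Phi_i(c)a_i\,y_*^{q_i}\,\varphi_i(X-X^0,V,W)$. This is (2).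
* If $(V^0,W^0)\ne(0,0)$: in the notation of Lemma 9.2, $y_*=e(\tau^0+t)$, so $f_i=a_ie^{q_i}(\tau^0+t)^{q_i}\Psi_i(X',Q',t)$. The germ $(\tau^0+t)^{q_i}\Psi_i(X',Q',t)$ is of class $\mathcal F$ at $0$ with value $\kappa_i=(\tau^0)^{q_i}\Phi_i(c)\ne0$ at $0$. Split off the graph $y=\theta'$. On the rest $t=\sigma'y_{**}/e$ with $y_{**}=|y-\theta'|$ and $\sigma'=\pm1$ constant after splitting. So
$$f_i=\kappa_ia_ie^{q_i}\,y_{**}^0\,\varphi_i(X',Q',y_{**}/e,0),\qquad \varphi_i(X',Q',v,w)=\kappa_i^{-1}(\tau^0+\sigma'v)^{q_i}\Psi_i(X',Q',\sigma'v),$$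
where $\varphi_i$ does not depend on the last variable $w$. For small $s$ it lies in $\mathcal F_{(m+1)+2,s}$ and $|\varphi_i-1|<\eta$ on $B_s$; by Lemma 9.2 with $r$ small, on a neighborhood of $c$ the arguments lie in $B_s$. This is (2) with center $\theta'$, $X$ replaced by the $(m+1)$-tuple $(X',Q')$, $N=1$, $\alpha=1/e$, $d=0$.

By compactness of $K$ finitely many such parts cover the band. As in Section 4 the band has a finite partition into T-cells each lying in one such part.

**Step 3: make the cells continuous.** By the o-minimal cell decomposition theorem (for an o-minimal structure, any finitely many definable subsets of $\mathbb R^{n+1}$ admit a decomposition of $\mathbb R^{n+1}$ into finitely many cells partitioning each of them; van den Dries, *Tame Topology and O-minimal Structures*, Ch. 3, (2.11)) we refine the finite partition obtained to one into cells with continuous boundary functions. A cell inside the graph of a T-function is a graph. So a band cell lies inside one of the bands above, and the formulas persist on subsets. Functions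 of $x$ are extended by $0$ off the base. $\square$

**Proof of Theorem 1.** Take $k=1$ and $\eta=\frac12$ in Theorem 2(b). On a band cell, $(\alpha y_*)^{1/N}=\alpha^{1/N}y_*^{1/N}$, $(d/y_*)^{1/N}=d^{1/N}y_*^{-1/N}$ and $X_j=X_jy_*^0$ have the required form $b_j(x)|y-\theta(x)|^{q_j}$, and $\varphi$ has no zero on $B_s$ since $|\varphi-1|<\frac12$. So $f\equiv0$ or (1) holds. On a cell that is the graph of $g$ over $D$, decompose $D$ into cells compatible with $\{x\in D:f(x,g(x))=0\}$. Over each of them $f\equiv0$ on the graph, or (1) holds with $a(x)=f(x,g(x))$, $\theta=g+1$, $q=0$ and $\varphi=1$; the graph of $g+1$ is disjoint from that of $g$. $\square$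

With Theorem 1, the "if" part of Theorem 3 is proved as well, and the "only if" part was proved in Section 2.
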